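\title{Cutting all edges of a polytope by hyperplanes:\\ the simplex is extremal}

\begin{abstract}
The cut-number of a convex polytope is the least number of hyperplanes, missing the vertices, that together meet all edges. We prove the conjecture that every $d$-polytope has cut-number at least $\lceil\log_2(d+1)\rceil$, the value for the simplex. The main step concerns one hyperplane: if it meets a $d$-polytope and misses the vertices, then strictly on its two sides there are faces $A$ and $B$ with $\dim A+\dim B=d-1$ that lie in no common proper face. The proof of this step is topological. The method also gives a sharp bound for the number of hyperplanes that meet all $k$-faces when their normals have bounded rank.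
\end{abstract}

\section{The problem and the results}\label{sec:intro}

Let $P$ be a $d$-polytope, that is, a $d$-dimensional convex hull of finitely many points in $\mathbb R^d$; throughout, $d\ge1$. A \emph{cut} of $P$ is a set of edges of $P$ that can all be intersected by one hyperplane missing the vertices of $P$. The \emph{cut-number} $m(P)$ is the least number of cuts that cover all edges. It is finite, because a hyperplane that separates one vertex from all the others meets every edge at that vertex.

Write the hyperplanes as $H_j=\{\ell_j=0\}$ with nonconstant affine functions $\ell_1,\dots,\ell_m$. Every point outside $\bigcup_j H_j$ has a sign vector in $\{+,-\}^m$. The points with a given sign vector form an open convex set, and the nonempty sets of this kind are the connected components of $\mathbb R^d\setminus\bigcup_jH_j$. We call them \emph{regions}; there are at most $2^m$. A hyperplane that misses the vertices meets an edge exactly when it separates the two end points. So $H_1,\dots,H_m$ cut all edges if and only if adjacent vertices always lie in different regions.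

For a $d$-simplex $T^d$ this determines the cut-number, and gives the known value $m(T^d)=\lceil\log_2(d+1)\rceil$. Any two of the $d+1$ vertices are adjacent, so $d+1\le2^m$ is necessary. Conversely, if $d+1\le 2^m$, give the vertices distinct sign vectors. The vertices are affinely independent, so an affine function can take any prescribed values on them; let $\ell_j$ take nonzero values with the prescribed $j$th signs and with pairwise distinct absolute values, so that $\ell_j$ is not constant.

The problem posed in \cite{cut} is the conjecture that no polytope does better:
\[
m(P)\ \ge\ m(T^d)=\lceil\log_2(d+1)\rceil\qquad\text{for every $d$-polytope $P$.}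
\]
The simplex has the fewest vertices, and the plane supports the guess. A line that misses the vertices of a convex $n$-gon meets at most two edges, and the line through the midpoints of any two edges misses the vertices; so the $n$-gon has cut-number $\lceil n/2\rceil\ge2=m(T^2)$. But the argument for the simplex does not extend. It says only that the sign vectors color the graph of $P$ properly with $2^m$ colors. The graph of the cube $[0,1]^d$ is properly colored by the parity of the coordinate sum, so for the cube the argument yields $m\ge1$ in every dimension. A proof must use that the color classes come from hyperplanes, and it must find a substitute for the $d+1$ pairwise adjacent vertices. We prove the conjecture in the following form.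

\begin{theorem}\label{thm:main}
Let $H_1,\dots,H_m$ be hyperplanes that miss the vertices of a $d$-polytope $P$ and together meet all its edges. Then $P$ has $d+1$ vertices that lie in pairwise distinct regions and do not all lie in one facet. In particular, at least $d+1$ regions contain vertices of $P$, and
\[
m(P)\ \ge\ \lceil\log_2(d+1)\rceil=m(T^d).
\]
\end{theorem}

The hypothesis that the hyperplanes miss the vertices cannot be dropped: the hyperplane spanned by a facet of $T^d$ meets every edge of $T^d$.

The substitute for vertex counting is dimension. Faces are always nonempty, and $P$ is a face of itself; the other faces are \emph{proper}. Call $\dim F+1$ the \emph{weight} of a face $F$. In a simplex the weight of a face is its number of vertices, and a hyperplane that splits the vertex set leaves two complementary faces, one on each side, whose weights add up to $d+1$. The same holds in every polytope. For faces $A,B$ of $P$, let $A\vee B$ be the smallest face of $P$ containing $A\cup B$.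

\begin{theorem}\label{thm:one}
Let $P$ be a $d$-polytope and let $H$ be a hyperplane that meets $P$ and misses all its vertices. Then there are faces $A,B$ of $P$, lying strictly on opposite sides of $H$, with
\[
\dim A+\dim B=d-1\qquad\text{and}\qquad A\vee B=P .
\]
\end{theorem}

Section~\ref{sec:many} derives Theorem~\ref{thm:main} from Theorem~\ref{thm:one}, which is proved in Sections~\ref{sec:idea}--\ref{sec:proof}. Section~\ref{sec:k} treats $k$-faces and hyperplanes whose normals have bounded rank.

We use the following standard facts on a polytope $P$; $\operatorname{relint}$ denotes the relative interior.
\begin{itemize}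
\item[(F1)] The faces of a face $F$ of $P$ are the faces of $P$ contained in $F$. A nonempty intersection of faces is a face, so $A\vee B$ exists. A $g$-dimensional polytope has faces of every dimension $0,\dots,g$.
\item[(F2)] If $C\subseteq P$ is convex and a face $F$ of $P$ contains a point of $\operatorname{relint}C$, then $C\subseteq F$. (Write $F=P\cap\{f=0\}$ with $f$ affine and $f\ge0$ on $P$; then $f\ge 0$ on $C$ and $f$ vanishes at a relative interior point, so $f=0$ on $C$.)
\item[(F3)] If $P=\{f_1\ge0,\dots,f_n\ge0\}$ with $f_i$ affine, then the faces of $P$ are the nonempty sets obtained by turning some of the inequalities into equations.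
\end{itemize}

\section{From one hyperplane to many}\label{sec:many}

Theorem~\ref{thm:one} splits the weight $d+1$ of $P$ between the two sides of $H$, and one side receives at least half. This gives a sharp statement about a single hyperplane.

\begin{corollary}\label{cor:half}
A hyperplane missing the vertices of a $d$-polytope $P$ never meets all $\lfloor d/2\rfloor$-faces of $P$. For $P=T^d$ there is such a hyperplane that meets all faces of dimension $\lfloor d/2\rfloor+1$.
\end{corollary}

\begin{proof}
If $H$ misses $P$, it meets no face. Otherwise one of the faces $A,B$ of Theorem~\ref{thm:one} has dimension at least $\lceil (d-1)/2\rceil=\lfloor d/2\rfloor$, so by (F1) it contains a $\lfloor d/2\rfloor$-face, and $H$ misses this face. For $T^d$, let $H$ split the vertices as evenly as possible. Each side has at most $\lceil(d+1)/2\rceil=\lfloor d/2\rfloor+1$ vertices, while a face of dimension $\lfloor d/2\rfloor+1\le d$ has $\lfloor d/2\rfloor+2$ vertices; so it has vertices on both sides.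
\end{proof}

The faces $A$ and $B$ are polytopes again, so the next hyperplane splits their weights in turn. We keep all the pieces.

\begin{theorem}\label{thm:many}
Let $H_1,\dots,H_m$ be hyperplanes missing all vertices of a $d$-polytope $P$. Then there are faces $F_1,\dots,F_N$ of $P$, contained in pairwise distinct regions, such that
\[
\sum_{i=1}^N(\dim F_i+1)=d+1
\]
and no proper face of $P$ contains all the $F_i$.
\end{theorem}

\begin{proof}
We use induction on $m$. For $m=0$ the only region is $\mathbb R^d$, and we take $F_1=P$. Let $F_1,\dots,F_N$ be faces as required for $H_1,\dots,H_{m-1}$. We keep each $F_i$ that $H_m$ misses. If $H_m$ meets $F_i$, then, since it misses the vertices of $F_i$, we have $\dim F_i\ge1$ and $H_m\cap\operatorname{aff}F_i$ is a hyperplane of $\operatorname{aff}F_i$. Theorem~\ref{thm:one}, applied to $F_i$ in $\operatorname{aff}F_i$, gives faces $A,B$ of $F_i$ strictly on opposite sides of $H_m$ with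
\[
(\dim A+1)+(\dim B+1)=\dim F_i+1
\]
that lie in no proper face of $F_i$. We replace $F_i$ by $A$ and $B$, which are faces of $P$ by (F1).

The sum of the weights is unchanged. If a face $G$ of $P$ contains $A$ and $B$, then $G\cap F_i$ is a face of $F_i$ containing them, so $F_i\subseteq G$; hence a face containing all new faces contains all old ones and equals $P$. Each new face is convex and misses $H_1,\dots,H_m$, so it lies in one region. New faces that come from different $F_i$ are separated by one of $H_1,\dots,H_{m-1}$, and the two faces $A,B$ that come from the same $F_i$ are separated by $H_m$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}]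
Take $F_1,\dots,F_N$ from Theorem~\ref{thm:many}. If $\dim F_i\ge1$, then $F_i$ contains an edge of $P$, and this edge lies in a region, so no $H_j$ meets it. This is excluded. Hence every $F_i$ is a vertex, $N=d+1$, and these vertices lie in distinct regions and in no common facet. There are at most $2^m$ regions, so $d+1\le2^m$. If $m$ cuts cover the edges of $P$, the hyperplanes that give these cuts satisfy the hypotheses, and therefore $m(P)\ge\lceil\log_2(d+1)\rceil$.
\end{proof}

The bound on $m(P)$ uses only the equation $\dim A+\dim B=d-1$. The condition $A\vee B=P$ yields the statement about facets, and it is the condition around which the proof of Theorem~\ref{thm:one} is built.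

\section{Two complexes and the idea of the proof}\label{sec:idea}

From now on $H=\{\ell=0\}$ is a hyperplane that misses the vertices of $P$. Each face $G$ of $P$ is then of one of three types: \emph{positive} ($\ell>0$ at all vertices, hence on $G$), \emph{negative}, or \emph{crossing} (vertices of both signs). The faces that meet $H$ are exactly the crossing ones. In Theorem~\ref{thm:one}, $P$ itself is crossing.

A \emph{polyhedral complex} $K$ is a finite set of polytopes, its \emph{cells}, that contains all faces of its members and in which any two members are disjoint or intersect in a common face; $|K|$ is the union of the cells. For a face $G$ of $P$, the positive faces of $G$ form a polyhedral complex $K^+(G)$ and the negative faces form a complex $K^-(G)$.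

Theorem~\ref{thm:one} bounds a sum of two dimensions from below, and neither summand can be bounded alone, since $H$ may cut off a single vertex. A sum of dimensions is the dimension of a product, so we set
\[
Y(G)=\{A\times B:\ A\in K^+(G),\ B\in K^-(G)\}.
\]
The faces of $A\times B$ are the products of a face of $A$ and a face of $B$, and $(A\times B)\cap(A'\times B')=(A\cap A')\times(B\cap B')$. So $Y(G)$ is a polyhedral complex, with $|Y(G)|=|K^+(G)|\times|K^-(G)|$. Put
\[
Y=Y(P),\qquad X=\{A\times B\in Y:\ A\vee B\ne P\}.
\]
If $A'\subseteq A$ and $B'\subseteq B$, then $A'\vee B'\subseteq A\vee B$; so $X$ is a subcomplex of $Y$. Theorem~\ref{thm:one} says precisely that \emph{$Y$ has a $(d-1)$-dimensional cell that is not in $X$}.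

Topology forces such cells: if a contractible complex contains a $(d-2)$-sphere, then $(d-1)$-cells outside the sphere are needed to fill it. The sphere at hand is the boundary of the section $P\cap H$, and $X$ is its trace in $Y$. Indeed, send $(a,b)\in|Y|$ to the point $\sigma(a,b)$ where the segment $ab$ meets $H$. If $a\in\operatorname{relint}A$ and $b\in\operatorname{relint}B$, then by (F2) a face of $P$ contains $\sigma(a,b)$ if and only if it contains $a$ and $b$, that is, $A$ and $B$. Thus $|X|$ consists of the pairs that $\sigma$ sends to the boundary of $P$.

\begin{example}[polygons]\label{ex:polygon}
Let $d=2$. The line $H$ meets exactly two edges $e\neq e'$, and the rest of the boundary consists of two paths $K^+(P)$ and $K^-(P)$, each possibly a single vertex. A proper face containing a positive and a negative face is crossing, so it is $e$ or $e'$. Hence $X$ consists of two points, the pair of end points of $e$ and the pair of end points of $e'$: a $0$-sphere. The product $Y$ of two paths is connected, so these two points are joined by $1$-cells of $Y$, and none of them is in $X$. Such a $1$-cell is the product of an edge on one side of $H$ and a vertex on the other.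
\end{example}

\begin{example}[the cube]\label{ex:cube}
Let $P=[0,1]^3$ and $\ell=x_1+x_2+x_3-\frac32$. The positive vertices are $111$ and $p\in\{110,101,011\}$, the negative ones are $000$ and $q\in\{100,010,001\}$. All six facets are crossing. So $K^+(P)$ is the tripod of the edges $[111,p]$, $K^-(P)$ is the tripod of the edges $[000,q]$, and $Y$ is a contractible complex of nine squares. Every proper face lies in a facet, so $X$ is the union of the complexes $Y(G)$ over the facets $G$. For $G=\{x_3=0\}$, $Y(G)$ is the vertex $110$ times the path $100,000,010$. For $G=\{x_3=1\}$, it is the path $101,111,011$ times the vertex $001$. Permuting coordinates gives the other four facets. The six paths join up to a $12$-cycle with the edges $\{p\}\times[000,q]$ and $[111,p]\times\{q\}$, where $p$ and $q$ are adjacent. Each path corresponds to a side of the hexagon $P\cap H$. The cycle $X$ bounds the disk formed by the six squares $[111,p]\times[000,q]$ with $p,q$ adjacent (Figure~\ref{fig:cube}), and each of them is a pair $A,B$ as in Theorem~\ref{thm:one}.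
\end{example}

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=1.7,every node/.style={font=\scriptsize,inner sep=2pt}]
\foreach \i in {0,...,5}{
  \fill[gray!15] (0,0)--({60*\i}:1)--({60*\i+30}:1.732)--({60*\i+60}:1)--cycle;}
\foreach \i in {0,...,5}{
  \draw (0,0)--({60*\i}:1);
  \draw[very thick] ({60*\i}:1)--({60*\i+30}:1.732)--({60*\i+60}:1);}
\foreach \a/\t/\s in {0/{110,000}/west,60/{111,100}/south west,120/{101,000}/south east,
  180/{111,001}/east,240/{011,000}/north east,300/{111,010}/north west}
  \node[anchor=\s] at (\a:1.04) {$(\t)$};
\foreach \a/\t/\s in {30/{110,100}/west,90/{101,100}/south,150/{101,001}/east,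
  210/{011,001}/east,270/{011,010}/north,330/{110,010}/west}
  \node[anchor=\s] at (\a:1.75) {$(\t)$};
\node[fill=white] at (0,0) {$(111,000)$};
\end{tikzpicture}
\caption{The cube $[0,1]^3$ cut by the plane $x_1+x_2+x_3=\frac32$. Each point is a pair (vertex above the plane, vertex below the plane). The thick $12$-cycle $X$ consists of the pairs of faces that lie in a common facet; its six outer corners are the six edges cut by the plane. It is filled by six squares, each the product of an edge above and an edge below the plane.}\label{fig:cube}
\end{figure}

In general $X$ is the union of the complexes $Y(G)$ over the proper crossing faces $G$, and these faces are arranged like the faces of $P\cap H$. Two things must be shown: that $K^\pm(G)$ is contractible for every crossing $G$, and that a union of contractible pieces arranged in the pattern of a sphere is homotopy equivalent to that sphere. The second is an instance of Quillen's fiber lemma, which we also use for the first.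

\section{Order complexes and slices of a polytope}\label{sec:tools}

The \emph{order complex} $\Delta(\mathcal P)$ of a finite poset $\mathcal P$ is the simplicial complex whose vertices are the elements of $\mathcal P$ and whose simplices are the chains. Topological terms applied to $\mathcal P$ refer to $|\Delta(\mathcal P)|$; a contractible poset is in particular nonempty. A poset with a maximum is contractible, since its order complex is a cone. A polyhedral complex $K$ is a poset under inclusion, and $\Delta(K)$ is the barycentric subdivision of $K$: there is a homeomorphism $|\Delta(K)|\to|K|$ that maps $|\Delta(L)|$ onto $|L|$ for each subcomplex $L$. So it does not matter whether we view $K$ as a poset or as the space $|K|$. The proper faces of a $g$-polytope $Q$ form a complex whose union is the relative boundary $\partial Q$, which is homeomorphic to the sphere $S^{g-1}$.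

An order-preserving map $f:\mathcal P\to\mathcal Q$ sends chains to chains, so it induces a continuous map of order complexes. Write $\mathcal Q_{\le q}=\{q'\in\mathcal Q:q'\le q\}$.

\begin{lemma}[Quillen's fiber lemma {\cite[Prop.~1.6]{Quillen}}]\label{lem:quillen}
Let $f:\mathcal P\to\mathcal Q$ be an order-preserving map of finite posets. If $f^{-1}(\mathcal Q_{\le q})$ is contractible for every $q\in\mathcal Q$, then $f$ is a homotopy equivalence.
\end{lemma}

\begin{lemma}\label{lem:complement}
Let $L$ be a subcomplex of a polyhedral complex $K$. Then the poset $K\setminus L$ of cells not in $L$ is homotopy equivalent to the space $|K|\setminus|L|$.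
\end{lemma}

\begin{proof}
A subcomplex of a simplicial complex is \emph{full} if it contains every simplex all of whose vertices it contains. The complement of the underlying space of a full subcomplex of a finite simplicial complex deformation retracts onto the full subcomplex spanned by the remaining vertices \cite[Lemma~70.1]{Munkres}. Apply this to $\Delta(L)\subseteq\Delta(K)$, which is full because a chain of $K$ with all elements in $L$ is a chain of $L$. The remaining vertices span $\Delta(K\setminus L)$.
\end{proof}

We also need the faces of the section and of the positive half of a crossing face.

\begin{lemma}\label{lem:slices}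
Let $G$ be a crossing face of dimension $g$, and put $R=G\cap H$ and $Q=G\cap\{\ell\ge0\}$. Then $\dim R=g-1$, $\dim Q=g$, and $R$ is a facet of $Q$. Moreover:
\begin{itemize}
\item[(i)] $C\mapsto C\cap H$ is a poset isomorphism from the crossing faces of $G$ onto the faces of $R$;
\item[(ii)] $A\mapsto A\cap\{\ell\ge0\}$ is a poset isomorphism from the faces of $G$ that are not negative onto the faces of $Q$ not contained in $R$.
\end{itemize}
Both maps send proper faces onto proper faces.
\end{lemma}

\begin{proof}
Let $A$ be a face of $G$, let $w\in\operatorname{relint}A$, and let $v$ be a vertex of $A$. All points of the segment from $w$ to $v$ other than $v$ lie in $\operatorname{relint}A$. If $A$ is crossing and $\ell(w)\neq0$, choose $v$ with the sign opposite to $\ell(w)$; the segment meets $H$ before $v$. If $A$ is not negative, choose $v$ with $\ell(v)>0$; points of the segment near $v$ have $\ell>0$ (if $A=\{v\}$, take $v$ itself). Thus $A\cap H$ in the first case and $A\cap\{\ell>0\}$ in the second contain a point of $\operatorname{relint}A$. For $A=G$ this gives $\dim R=g-1$ and $\dim Q=g$; and $R=Q\cap\{\ell=0\}$ is a face of $Q$, hence a facet.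

Add the inequality $\ell\ge0$ to a system of inequalities for $G$. By (F3) the faces of $Q$ are the nonempty sets $A\cap\{\ell\ge0\}$ and $A\cap H$ with $A$ a face of $G$. Those not contained in $R$ are the sets $A\cap\{\ell\ge0\}$ where $A$ meets $\{\ell>0\}$, that is, where $A$ is not negative. Adding both $\ell\ge0$ and $-\ell\ge0$, we see in the same way that the faces of $R$ are the nonempty sets $C\cap H$, and $C\cap H\neq\emptyset$ means that $C$ is crossing because no vertex lies on $H$. So both maps are well defined, onto and order preserving. If the image of $A$ is contained in the image of $A'$, then $A'$ contains a point of $\operatorname{relint}A$, so $A\subseteq A'$ by (F2). Hence both maps are isomorphisms. They send the maximum $G$ to the maximum $R$ or $Q$, so the proper faces correspond.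
\end{proof}

\section{Each side of the hyperplane is contractible}\label{sec:side}

\begin{proposition}\label{prop:side}
If $G$ is a crossing face, then $K^+(G)$, $K^-(G)$ and $Y(G)$ are contractible.
\end{proposition}

The set $G\cap\{\ell>0\}$ is convex, but $|K^+(G)|$ can be much thinner and need not be convex, as the tripods in Example~\ref{ex:cube} show. We therefore compare $K^+(G)$ with the cap $\partial G\cap\{\ell>0\}$, which projects onto a convex set. The cap is larger than $|K^+(G)|$ only by parts of proper crossing faces, and these are handled by induction.

\begin{proof}
Replacing $\ell$ by $-\ell$ exchanges $K^+$ and $K^-$, and $|Y(G)|$ is their product, so it suffices to treat $K^+(G)$. We use induction on $g=\dim G\ge1$. If $g=1$, then $K^+(G)$ is a single vertex. Let $g\ge2$, let $Q$ and $R$ be as in Lemma~\ref{lem:slices}, and let $\mathcal U$ be the poset of proper faces of $G$ that are not negative. We work in $\operatorname{aff}G$.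

\emph{Step 1: $K^+(G)\simeq\mathcal U$.} Positive faces of $G$ are proper, since $G$ is crossing, so there is an inclusion $f:K^+(G)\to\mathcal U$. For $A\in\mathcal U$ the fiber $f^{-1}(\mathcal U_{\le A})$ consists of the positive faces contained in $A$. If $A$ is positive, the fiber has the maximum $A$. Otherwise $A$ is crossing and $\dim A<g$, and the fiber is $K^+(A)$, which is contractible by induction. Lemma~\ref{lem:quillen} applies.

\emph{Step 2: $\mathcal U\simeq\partial Q\setminus R$.} By Lemma~\ref{lem:slices}(ii), $\mathcal U$ is isomorphic to the poset of proper faces of $Q$ not contained in $R$. Apply Lemma~\ref{lem:complement} to the complex of proper faces of $Q$ and the subcomplex of faces of $R$.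

\emph{Step 3: $\partial Q\setminus R$ is homeomorphic to the convex set $\operatorname{relint}R$.} We project from a point just beyond the facet $R$. Write $Q=\{\ell\ge0,f_1\ge0,\dots,f_n\ge0\}$, where the $f_i$ define the other facets. By (F2) a point of $\operatorname{relint}R$ lies in no other facet, and a point of $H$ at which all $f_i$ are positive has a neighborhood in $H$ contained in $R$. Hence
\[
\operatorname{relint}R=\{\ell=0,\ f_i>0\text{ for all }i\},\qquad
\partial Q\setminus R=\{y\in Q:\ \ell(y)>0,\ \min\nolimits_i f_i(y)=0\}.
\]
Moving a point of $\operatorname{relint}R$ slightly off $H$, we find $z$ with $\ell(z)<0$ and $f_i(z)>0$ for all $i$.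

For $y\in\partial Q\setminus R$ put $\tau=\ell(z)/(\ell(z)-\ell(y))\in(0,1)$ and $\pi(y)=(1-\tau)z+\tau y$. Then $\ell(\pi(y))=0$ and $f_i(\pi(y))=(1-\tau)f_i(z)+\tau f_i(y)>0$. So $\pi$ is a continuous map $\partial Q\setminus R\to\operatorname{relint}R$, and $y$ lies on the ray from $z$ through $\pi(y)$.

Conversely, let $x\in\operatorname{relint}R$ and $x_t=(1-t)z+tx$ for $t>0$. With $s_i(x)=1-f_i(x)/f_i(z)<1$ we have
\[
\ell(x_t)=(1-t)\,\ell(z),\qquad f_i(x_t)=f_i(z)\bigl(1-t\,s_i(x)\bigr).
\]
Let $s(x)=\max_is_i(x)<1$, a continuous function of $x$. Then $x_t\in Q$ if and only if $t\ge1$ and $t\,s(x)\le1$. Since $Q$ is bounded, $s(x)>0$. The point $x_t$ lies in $\partial Q\setminus R$ if and only if $t>1$ and $t\,s(x)=1$, so the ray meets $\partial Q\setminus R$ in the single point $\psi(x)=x_{1/s(x)}$, which depends continuously on $x$. Each ray from $z$ through $\operatorname{relint}R$ meets both $H$ and $\partial Q\setminus R$ exactly once, so $\pi$ and $\psi$ are inverse to each other.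

The three steps show that $K^+(G)$ is contractible.
\end{proof}

\section{Proof of Theorem~\ref{thm:one}}\label{sec:proof}

For $d=1$ take the two end points of $P$. Let $d\ge2$, and let $X\subseteq Y$ be the complexes of Section~\ref{sec:idea}. Since $H$ meets $P$, the polytope $P$ is crossing, and $Y$ is contractible by Proposition~\ref{prop:side}.

We claim that $X\simeq S^{d-2}$. Let $\mathcal C$ be the poset of proper crossing faces of $P$. By Lemma~\ref{lem:slices}(i), $\mathcal C$ is isomorphic to the poset of proper faces of the $(d-1)$-polytope $P\cap H$, so $|\Delta(\mathcal C)|\cong\partial(P\cap H)\cong S^{d-2}$. The combinatorial counterpart of the map $\sigma$ of Section~\ref{sec:idea} is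
\[
\varphi:X\to\mathcal C,\qquad \varphi(A\times B)=A\vee B .
\]
The face $A\vee B$ is proper by the definition of $X$, and it is crossing because it contains the vertices of $A$ and of $B$. The map $\varphi$ is order preserving. Let $G\in\mathcal C$. For $A\times B\in Y$ we have $A\vee B\subseteq G$ if and only if $A\subseteq G$ and $B\subseteq G$, and then $A\times B\in X$ because $G\ne P$. Hence $\varphi^{-1}(\mathcal C_{\le G})=Y(G)$, which is contractible by Proposition~\ref{prop:side}. Lemma~\ref{lem:quillen} proves the claim.

Since $d\ge2$, the complex $X$ is nonempty, and the pair $(Y,X)$ has a long exact sequence in reduced integral homology. It contains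
\[
H_{d-1}(Y,X)\longrightarrow\tilde H_{d-2}(X)\longrightarrow\tilde H_{d-2}(Y),
\]
where $\tilde H_{d-2}(X)\cong\mathbb Z$ and $\tilde H_{d-2}(Y)=0$. The first map is therefore onto $\mathbb Z$, and $H_{d-1}(Y,X)\ne0$. A polyhedral complex is a CW complex, and cellular homology computes $H_n(Y,X)$ from a chain complex whose $n$th group is free on the $n$-cells of $Y$ not in $X$. So $Y$ has a $(d-1)$-cell $A\times B\notin X$. Then $A$ is positive, $B$ is negative, $\dim A+\dim B=d-1$ and $A\vee B=P$. \qed

\begin{remark}
That $H$ misses the vertices is what makes every face of $P\cap H$ come from a crossing face. Let $P$ be a triangle $abc$ and $H$ the line through $c$ and the midpoint of $ab$. The section has two end points, but only $ab$ is a proper face with vertices of both signs. Here $X=Y$ is the single point $(a,b)$, and the conclusion of the theorem fails.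
\end{remark}

\section{Faces of higher dimension and normals of bounded rank}\label{sec:k}

The proof of Theorem~\ref{thm:main} used two bounds: each $F_i$ has weight at most $1$, and there are at most $2^m$ regions. Both can be varied. If only the $k$-faces must be met, the weights are at most $k$. If the normals of the hyperplanes span a space of small dimension, there are fewer regions. Put
\[
\Phi(m,r)=\sum_{i=0}^r\binom mi .
\]
This number is nondecreasing in $m$ and in $r$; it is at most $2^m$, with equality when $m\le r$. Hyperplanes in $\mathbb R^r$ are \emph{in general position} if any $r$ or fewer of them have linearly independent normals and no $r+1$ of them have a common point. For distinct real numbers $t$, the hyperplanes $x_1+tx_2+\dots+t^{r-1}x_r=t^r$ are in general position: the normals are rows of Vandermonde matrices, and a monic polynomial of degree $r$ in $t$ has at most $r$ roots. We recall the classical count of regions (Schl\"afli; \cite{Buck}, \cite{Zaslavsky}).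

\begin{lemma}\label{lem:count}
Let $r\ge1$. Any $m$ hyperplanes in $\mathbb R^r$ have at most $\Phi(m,r)$ regions, and exactly $\Phi(m,r)$ if they are in general position. Any $m$ hyperplanes in $\mathbb R^d$ whose normals span a space of dimension at most $r$ have at most $\Phi(m,r)$ regions.
\end{lemma}

\begin{proof}
We may assume that the hyperplanes are distinct. For $m=0$ there is one region, and $m$ distinct points cut a line into $m+1=\Phi(m,1)$ regions. Let $m\ge1$, $r\ge2$, and use induction. The last hyperplane $h_m$ splits each region of $h_1,\dots,h_{m-1}$ that it meets into two. The regions that it meets correspond to the regions cut out in $h_m\cong\mathbb R^{r-1}$ by the nonempty traces $h_j\cap h_m$, which are at most $m-1$ hyperplanes of $h_m$. So the number of regions is at most $\Phi(m-1,r)+\Phi(m-1,r-1)=\Phi(m,r)$, by Pascal's rule. In general position there are $m-1$ traces, again in general position: at most $r-1$ normals stay independent modulo the normal of $h_m$, and a common point of $r$ traces would lie on $r+1$ of the $h_j$. Then equality holds.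

For the last statement let $m\ge1$, let $W$ be the span of the normals, $s=\dim W\le r$, and let $p:\mathbb R^d\to W$ be the orthogonal projection. Each hyperplane $H_j$ equals $p^{-1}(H_j\cap W)$, so the regions are the preimages of the regions of $m$ hyperplanes in $W$. Their number is at most $\Phi(m,s)\le\Phi(m,r)$.
\end{proof}

\begin{theorem}\label{thm:k}
Let $1\le k\le d$ and $1\le r\le d$. Suppose that $m$ hyperplanes miss all vertices of a $d$-polytope $P$, that every $k$-face of $P$ meets at least one of them, and that their normals span a space of dimension at most $r$. Then
\begin{equation}\label{eq:bound}
\sum_{i=0}^r\binom mi\ \ge\ \frac{d+1}{k}.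
\end{equation}
For each $d,k,r$, the least $m$ satisfying \eqref{eq:bound} is attained by $P=T^d$.
\end{theorem}

\begin{proof}
Take $F_1,\dots,F_N$ from Theorem~\ref{thm:many}. Each $F_i$ misses all the hyperplanes, and a face of dimension at least $k$ contains a $k$-face; so $\dim F_i+1\le k$ for all $i$. Hence $d+1\le kN$, and $N\le\Phi(m,r)$ by Lemma~\ref{lem:count}. This proves \eqref{eq:bound}.

Now let $m$ be the least integer satisfying \eqref{eq:bound}. It exists because $\Phi(m,r)\ge m+1$, and $m\ge1$ because $\Phi(0,r)=1<(d+1)/k$. The freedom to prescribe an affine map on the vertices of a simplex lets us pull back an extremal arrangement. Let $h_j=\{\lambda_j=0\}$, $j=1,\dots,m$, be hyperplanes in general position in $\mathbb R^r$. They have $\Phi(m,r)$ regions and $k\,\Phi(m,r)\ge d+1$, so we can choose points $y_0,\dots,y_d$ in the regions, at most $k$ in each region. Since $r\le d$, we can move $y_1,\dots,y_r$ one after the other, each inside its open region, so that $y_i$ is not in the affine hull of $y_0,\dots,y_{i-1}$, a subspace of dimension $i-1<r$. Then the points span $\mathbb R^r$ affinely.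

Let $\alpha:\mathbb R^d\to\mathbb R^r$ be the affine map that sends the vertices of $T^d$ to $y_0,\dots,y_d$. It is onto, so $\lambda_j\circ\alpha$ is not constant and $H_j=\alpha^{-1}(h_j)$ is a hyperplane. It misses the vertices of $T^d$. The normals of the $H_j$ are orthogonal to the kernel of the linear part of $\alpha$, which has dimension $d-r$, so they span a space of dimension at most $r$. The $k+1$ vertices of a $k$-face do not all map into one region. Hence some $\lambda_j\circ\alpha$ takes both signs on them, and $H_j$ meets the face.
\end{proof}

\begin{corollary}\label{cor:k}
Consider hyperplanes that miss the vertices of a $d$-polytope $P$, and let $1\le k\le d$.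
\begin{itemize}
\item[(i)] At least $\lceil\log_2\frac{d+1}{k}\rceil$ hyperplanes are needed to meet all $k$-faces of $P$, with equality for the simplex.
\item[(ii)] At least $d$ parallel hyperplanes are needed to cut all edges of $P$.
\end{itemize}
\end{corollary}

\begin{proof}
(i) Take $r=d$, which is no restriction on the normals. Since $\Phi(m,d)\le2^m$, inequality \eqref{eq:bound} forces $m\ge m_0=\lceil\log_2\frac{d+1}k\rceil$. From $d+1\le2^d$ we get $m_0\le d$, so $\Phi(m_0,d)=2^{m_0}\ge(d+1)/k$, and $m_0$ is the least solution of \eqref{eq:bound}. (ii) For $r=k=1$, inequality \eqref{eq:bound} reads $1+m\ge d+1$.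
\end{proof}

The case $k=1$ of (i) is the conjecture.

\begin{thebibliography}{9}

\bibitem{Buck} Buck, Amer. Math. Monthly 50 (1943).

\bibitem{cut} \emph{How To Cut All Edges Of A Polytope?},\\
\texttt{https://faculty.washington.edu/moishe/branko/BG87.Cut.All.Edges.pdf}

\bibitem{Munkres} Munkres, \emph{Elements of Algebraic Topology}.

\bibitem{Quillen} D. Quillen, Adv. Math. 28 (1978).

\bibitem{Zaslavsky} Zaslavsky, 1975.

\end{thebibliography}
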